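# Connectivity of Vietoris–Rips complexes of spheres can drop as the scale grows

## 1. Scales up to the diameter of the regular simplex

Throughout, $S^n\subset\mathbb R^{n+1}$ is the unit sphere with the geodesic metric, so its diameter is $\pi$. The symbols $|\cdot|$ and $\langle\cdot,\cdot\rangle$ always mean the Euclidean norm and inner product.

**Definition (Vietoris–Rips complex).** For a metric space $X$ and $r>0$, $VR(X;r)$ is the simplicial complex with vertex set $X$ whose simplices are the finite nonempty subsets of $X$ of diameter $<r$. It is regarded as a space via its geometric realization.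

On the sphere the geodesic distance of $a,b$ is $\arccos\langle a,b\rangle$. So for $r\le\pi$ a finite nonempty $\sigma\subset S^n$ is a simplex of $VR(S^n;r)$ if and only if $\langle a,b\rangle>\cos r$ for all $a,b\in\sigma$. For $A\subset S^n$ we write $VR(A;r)$ for the subcomplex of simplices with all vertices in $A$.

**Definition (connectivity).** $\mathrm{conn}(Y)$ is the largest $k$ with $\pi_i(Y)=0$ for all $i\le k$, and $+\infty$ if all homotopy groups vanish. For example $\mathrm{conn}(S^n)=n-1$.

When $r$ grows, $VR(S^n;r)$ gains simplices, and for $r>\pi$ it is a full simplex, hence contractible. Does the connectivity only go up on the way? The question is posed as a conjecture in "Connectivity of Vietoris-Rips complexes of spheres" (Henry Adams, joint with Johnathan Bush and Ziga Virk): *for all $n$, $\mathrm{conn}(VR(S^n;r))$ is nondecreasing in $r$.*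

For general metric spaces there is no reason for this. Take four points $a,b,c,d$ with $d(a,b)=d(b,c)=d(c,d)=1$, $d(a,d)=1.5$, $d(a,c)=d(b,d)=2$; the triangle inequalities hold. For $1<r\le1.5$ the complex is a path, so $\mathrm{conn}=+\infty$. For $1.5<r\le2$ it is a 4-cycle, so $\mathrm{conn}=0$. The question is whether the symmetry of the sphere forbids such behavior.

On the circle it does. By Adamaszek–Adams (*The Vietoris–Rips complexes of a circle*, Pacific J. Math. 2017), $VR(S^1;r)\simeq S^{2l+1}$ for $\frac{2\pi l}{2l+1}<r\le\frac{2\pi(l+1)}{2l+3}$. At $r=\pi$ the complex is the increasing union of these, and since a map of a sphere has compact image, all homotopy groups vanish; for $r>\pi$ it is a full simplex. So for $n=1$ the connectivities are $0,2,4,\dots,+\infty$, and the statement is true. We do not use this below.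

We begin with a range of scales that is easy in every dimension. Let
$$c_n=\frac1{n+1},\qquad r_n=\arccos(-c_n).$$
This $r_n$ is the diameter of the regular $(n+1)$-simplex inscribed in $S^n$: its vertices $x_0,\dots,x_{n+1}$ have sum $0$, so $0=\langle x_i,\sum_jx_j\rangle=1+(n+1)\langle x_i,x_j\rangle$. For $n=1$ it is the triangle and $r_1=2\pi/3$; for $n=2$ the tetrahedron, with $\cos r_2=-\frac13$.

We shall prove that $VR(S^n;r)\simeq S^n$ for $\frac\pi2<r\le r_n$. Three tools are needed, and they are used again later.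

**Lemma 1.1 (homotopy principle).** Let $\gamma<1$, $Y\subset S^n$, and let $T$ be the complex of finite nonempty subsets of $Y$ all of whose inner products are $>\gamma$. Let $L$ be a finite simplicial complex and $f_t:\mathrm{Vert}(L)\to Y$, $t\in[0,\mathcal T]$, continuous in $t$, with $\langle f_t(a),f_t(b)\rangle>\gamma$ for every edge $\{a,b\}$ of $L$ and every $t$. Then $f_0,f_{\mathcal T}:L\to T$ are homotopic.

*Proof.* Each $f_t$ is simplicial. If $\{a,b\}$ is an edge or $a=b$, then $\langle f_t(a),f_t(b)\rangle>\gamma$ for all $t$ (for $a=b$ the product is $1>\gamma$). There are finitely many such pairs, and $[0,\mathcal T]$ is compact. So $\langle f_t(a),f_{t'}(b)\rangle>\gamma$ for all of them once $|t-t'|\le\delta$, for some $\delta>0$. For such $t,t'$ and every simplex $\sigma$ of $L$, the set $f_t(\sigma)\cup f_{t'}(\sigma)$ is a simplex of $T$, that is, $f_t$ and $f_{t'}$ are contiguous. Contiguous maps are homotopic; chain these homotopies along a partition of $[0,\mathcal T]$ of mesh $\le\delta$. $\square$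

**Lemma 1.2.** If the inclusion of each finite subcomplex of a nonempty complex $K$ is null-homotopic in $K$, then $K$ is contractible.

*Proof.* A map of a sphere into $K$ has compact image, which lies in a finite subcomplex, so it is freely null-homotopic and represents the trivial element. Likewise two points lie in a finite subcomplex, whose inclusion is homotopic to a constant, so they are joined by a path. All homotopy groups vanish; apply Whitehead's theorem. $\square$

The *nerve* of a family $(\Delta_i)_{i\in I}$ is the complex of finite nonempty $F\subset I$ with $\bigcap_{i\in F}\Delta_i\ne\emptyset$.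

**Lemma 1.3 (nerve lemma).** Let $\Delta$ be a simplicial complex and $(\Delta_i)_{i\in I}$ an arbitrary family of subcomplexes with union $\Delta$, all of whose nonempty finite intersections are contractible. Then $\Delta$ is homotopy equivalent to the nerve $\mathcal K$ of the family.

*Proof.* Recall Quillen's fiber lemma: an order-preserving map of posets $f:A\to B$ such that $f^{-1}(B_{\ge b})$ is contractible for all $b\in B$ is a homotopy equivalence of the realizations. Recall also that comparable order-preserving maps are homotopic, and that the face poset of a complex realizes to its barycentric subdivision.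

Let $Q$ be the poset of pairs $(\sigma,F)$ with $\sigma\in\Delta$, $F\subset I$ finite nonempty and $\sigma\in\bigcap_{i\in F}\Delta_i$, ordered by inclusion in both entries. It is closed under passing to smaller pairs.

Consider $f:(\sigma,F)\mapsto\sigma$ to the face poset of $\Delta$. On the fiber over $\{\sigma'\supseteq\sigma\}$ the map $(\sigma',F)\mapsto(\sigma,F)$ is defined, order-preserving, $\le\mathrm{id}$, and the identity on its image. So the fiber is homotopy equivalent to the poset of finite nonempty subsets of $\{i:\sigma\in\Delta_i\}$. This index set is nonempty because the $\Delta_i$ cover, so the poset is the face poset of a full simplex and is contractible. Hence $Q\simeq\Delta$.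

Consider $(\sigma,F)\mapsto F$ to the face poset of $\mathcal K$. On the fiber over $\{F'\supseteq F\}$ the map $(\sigma,F')\mapsto(\sigma,F)$ deforms the fiber in the same way to the face poset of $\bigcap_{i\in F}\Delta_i$, which is contractible. Hence $Q\simeq\mathcal K$. $\square$

**Proposition 1.4.** Let $\frac\pi2<r\le\pi$, $V=VR(S^n;r)$ and $V'=\{\sigma\in V:0\notin\mathrm{conv}\,\sigma\}$, a subcomplex. Then $V'\simeq S^n$.

*Proof.* For $u\in S^n$ let $H_u$ be the open hemisphere centered at $u$. A finite set lies in some $H_u$ if and only if $0$ is not in its convex hull (separate $0$ from the hull). So $V'=\bigcup_uVR(H_u;r)$, and a finite intersection $\bigcap_iVR(H_{u_i};r)$ equals $VR(A;r)$ with $A=\bigcap_iH_{u_i}$.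

**Step 1. Nonempty intersections are contractible; this is what the nerve lemma asks for.** Let $A=\bigcap_iH_{u_i}\ne\emptyset$ (finite intersection). Let $w$ be the point of $\mathrm{conv}\{u_i\}$ nearest to $0$. Some $x$ has $\langle x,u_i\rangle>0$ for all $i$, so $0\notin\mathrm{conv}\{u_i\}$ and $w\neq0$. Put $u=w/|w|$. By the nearest-point property $\langle w,u_i\rangle\ge|w|^2>0$, so $u\in A$. As $w$ is a convex combination of the $u_i$, every $x\in A$ has $\langle x,w\rangle>0$, so $A\subset H_u$.

Hence each $x\in A$ is uniquely $x=\frac{u+\xi}{|u+\xi|}$ with $\xi\perp u$. Put $h_t(x)=\frac{u+t\xi}{|u+t\xi|}$, $t\in[0,1]$. Since $u+t\xi=(1-t)u+t(u+\xi)$ and the $u_i$ have positive products with $u$ and with $u+\xi$, we have $h_t(x)\in A$. So $h$ contracts $A$ to $u$.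

Let $x,y\in A$ correspond to $\xi,\eta$, and $p=\langle\xi,\eta\rangle$. Then
$$\langle h_tx,h_ty\rangle=\frac{1+t^2p}{\sqrt{(1+t^2|\xi|^2)(1+t^2|\eta|^2)}}.$$
Suppose this is negative. Then $t>0$ and $p<0$. With $\tau=t^2$ its absolute value is
$$\frac{|p|-1/\tau}{\sqrt{(1/\tau+|\xi|^2)(1/\tau+|\eta|^2)}},$$
whose numerator grows and whose denominator decreases as $\tau$ grows to $1$. So the absolute value is at most that of $\langle x,y\rangle$, which is also negative. In all cases $\langle h_tx,h_ty\rangle\ge\min(0,\langle x,y\rangle)$. Because $\cos r<0$, $\langle x,y\rangle>\cos r$ implies $\langle h_tx,h_ty\rangle>\cos r$. By Lemma 1.1 with $Y=A$, the inclusion of a finite subcomplex of $VR(A;r)$ is homotopic to the constant map $u$. By Lemma 1.2, $VR(A;r)$ is contractible.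

**Step 2. Compare two nerves.** By Lemma 1.3, $V'$ is homotopy equivalent to the nerve of $\{VR(H_u;r)\}_{u\in S^n}$. Since $VR(A;r)\ne\emptyset$ exactly when $A\neq\emptyset$, this is also the nerve of the open cover $\{H_u\}$ of $S^n$. Its nonempty finite intersections are contractible, so the nerve is homotopy equivalent to $S^n$ (Hatcher, *Algebraic Topology*, Cor. 4G.3). $\square$

The next identity also drives Section 3. If $\sum\lambda_it_i=0$ with unit vectors $t_i$ and $\sum\lambda_i=1$, then $0=|\sum\lambda_it_i|^2=\sum\lambda_i^2+\sum_{i\ne j}\lambda_i\lambda_j\langle t_i,t_j\rangle$. As $\sum_{i\ne j}\lambda_i\lambda_j=1-\sum\lambda_i^2$, for every real $c'$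
$$\sum_{i\ne j}\lambda_i\lambda_j\big(\langle t_i,t_j\rangle+c'\big)=c'-(1+c')\sum\lambda_i^2.\tag{1}$$

**Proposition 1.5.** If $\frac\pi2<r\le r_n$, then $V=V'$. Hence $VR(S^n;r)\simeq S^n$ and its connectivity is $n-1$.

*Proof.* Suppose $\sigma\in V$ and $0\in\mathrm{conv}\,\sigma$. By Carathéodory, $0=\sum\lambda_it_i$ with $t_1,\dots,t_{m'}\in\sigma$, $\lambda_i>0$, $\sum\lambda_i=1$, $m'\le n+2$; and $m'\ge2$ since $t_1\ne0$. All $\langle t_i,t_j\rangle>\cos r\ge-c_n$. So the left side of (1) with $c'=c_n$ is positive, giving $\sum\lambda_i^2<\frac{c_n}{1+c_n}=\frac1{n+2}$. But $\sum\lambda_i^2\ge\frac1{m'}\ge\frac1{n+2}$, a contradiction. Now use Proposition 1.4. $\square$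

What changes in general? As soon as $r>r_n$, the regular simplex becomes a simplex of $V$; its hull contains $0$, so $V\ne V'$. Such simplices come in a family, one for each position of the regular simplex. What do they do to the topology, and what happens at still larger scales?

## 2. Beyond $r_n$: three statements, and where pushing simplices down fails

For $n\ge2,\ l\ge1$ put
$$\kappa_l=\cos\tfrac{\pi}{2l+1},\qquad c_{n,l}=\frac1{n-1+1/\kappa_l},\qquad r_{n,l}=\arccos(-c_{n,l}).$$
Since $\kappa_l$ increases with $l$ and $\kappa_1=\frac12$, we have $r_{n,1}=r_n<r_{n,2}<\cdots<\pi$. As $\kappa_2=\cos36^\circ=\frac{1+\sqrt5}4$ has $1/\kappa_2=\sqrt5-1$, we get $r_{n,2}=\arccos\frac{-1}{n-2+\sqrt5}$. For $n=3$ this is $\arccos\frac{-1}{1+\sqrt5}=\arccos\big(-\frac{\sqrt5-1}4\big)=\frac{3\pi}5$.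

Let $M_n=SO(n+1)/A_{n+2}$, where $A_{n+2}$ is the group of rotations preserving a regular inscribed $(n+1)$-simplex.

**Theorem A.** If $n=3$ or $n\ge6$, there are $r_0<r'$ with $\mathrm{conn}\,VR(S^n;r_0)=n+3>\mathrm{conn}\,VR(S^n;r')$. Here $r_0$ may be any scale slightly larger than $r_n$, and $r'$ may be taken in $[r_{n,2},r_{n,2}+\epsilon)$ for any prescribed $\epsilon>0$.

So the conjecture is false: it fails for $n=3$ and for every $n\ge6$. The cases $n=2,4,5$ are not decided here.

**Theorem B.** Let $n\ge2$. For all $r>r_n$ sufficiently close to $r_n$, $VR(S^n;r)$ is simply connected and $\tilde H_j(VR(S^n;r);\mathbb Z)\cong\tilde H_{j-n-1}(M_n;\mathbb Z)$ for all $j$. Consequently its connectivity is $3$ if $n=2$; $n+2$ if $n=4,5$; $n+3$ if $n=3$ or $n\ge6$.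

(A plausibility check: the formula evaluated at $n=1$, where $M_1=SO(2)/A_3$ is a circle, gives the homology of $S^3$, in agreement with the theorem on $VR(S^1;r)$ quoted above for $\frac{2\pi}3<r\le\frac{4\pi}5$.)

**Theorem C.** Let $n\ge2$, $l\ge1$, $m=n+2l$. If $\tilde H_{m-2}(VR(S^n;r_{n,l});\mathbb Z/2)=0$, then $H_{m-1}(VR(S^n;r');\mathbb Z/2)\ne0$ for all $r'>r_{n,l}$ sufficiently close to $r_{n,l}$. Hence for every $\epsilon>0$ some $r\in[r_{n,l},r_{n,l}+\epsilon)$ has $\mathrm{conn}\,VR(S^n;r)\le n+2l-2$.

*The last sentence of Theorem C follows from the first.* By Hurewicz and universal coefficients, $\mathrm{conn}\,Y\ge k$ implies $\tilde H_i(Y;\mathbb Z/2)=0$ for $i\le k$. So if the homology hypothesis fails, $\mathrm{conn}\,VR(S^n;r_{n,l})\le m-3$, and $r=r_{n,l}$ works. If it holds, $\mathrm{conn}\,VR(S^n;r')\le m-2=n+2l-2$ for some $r'$ in the interval.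

*Proof of Theorem A from Theorems B and C.* Let $n=3$ or $n\ge6$. By Theorem B choose $r_0\in(r_n,r_{n,2})$, close to $r_n$, with $\mathrm{conn}\,VR(S^n;r_0)=n+3$. By Theorem C with $l=2$, some $r'\in[r_{n,2},r_{n,2}+\epsilon)$ has $\mathrm{conn}\,VR(S^n;r')\le n+2$. $\square$

For $n=3$: the connectivity is exactly $6$ just above $\arccos(-\frac14)$, and at most $5$ at scales $r\ge\frac{3\pi}5$ arbitrarily close to $\frac{3\pi}5$.

**How one would try to prove monotonicity.** Let $r<r'$ and take a simplicial map from a triangulated $i$-sphere to $VR(S^n;r')$, with $i\le\mathrm{conn}\,VR(S^n;r)$. Suppose its vertices can be moved in $S^n$ so that edges stay shorter than $r'$ throughout and are shorter than $r$ at the end. By Lemma 1.1 the map is then homotopic to one into $VR(S^n;r)$, where it is null-homotopic. So one looks for motions that shorten all long edges.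

Consider a simplex on a vertex set $X$ of diameter exactly $r_*\in[r,r')$. If $x\in X$ gets velocity $v_x\perp x$, the product of a pair at distance $r_*$ changes at the rate $\langle v_x,x'\rangle+\langle x,v_{x'}\rangle$. We want all these rates positive. For the regular simplex $x_0,\dots,x_{n+1}$ this is impossible: since $\sum_jx_j=0$, the sum of all rates is
$$\sum_{i<j}\big(\langle v_i,x_j\rangle+\langle x_i,v_j\rangle\big)=\sum_i\Big\langle v_i,\sum_{j\ne i}x_j\Big\rangle=-\sum_i\langle v_i,x_i\rangle=0 .$$
The method stops exactly at configurations for which some positive combination of the rates vanishes identically.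

**The way past it: use the obstruction to create a cycle.** Suppose $X$ is such a configuration, with $m$ points and diameter $r_*$, but every *proper* subset can be shortened. Then the boundary sphere $\partial X$ can be pushed to an $(m-2)$-cycle $z$ in $VR(S^n;r_*)$. Either $z$ is not a boundary there, and $VR(S^n;r_*)$ has homology in degree $m-2$. Or $z$ bounds a chain there; then this chain, the push, and the simplex $X$ close up to an $(m-1)$-cycle just above $r_*$, which uses $X$ once. If copies of $X$ are rigid enough to be counted by a cocycle, this cycle is not a boundary. In both cases the connectivity is at most $m-2$, and we never need to know the complex at scale $r_*$. For $l=1$ and $X$ the regular simplex, the first alternative occurs: $m-2=n$ and $VR(S^n;r_n)\simeq S^n$. There Theorem B shows $H_{n+1}=0$ just above $r_n$, so the hypothesis in Theorem C cannot be dropped.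

Section 3 proves Theorem B, and Sections 4–6 prove Theorem C.

## 3. Families of regular simplices and the homology just above $r_n$

Let $n\ge2$, $\cos r=-(c_n+\varepsilon)$ with $\varepsilon>0$ small, $V=VR(S^n;r)$, $V'$ as in Proposition 1.4, and $P=V\setminus V'$. "Small" and the constants $C,C_1,C_2,\dots$ depend only on $n$. By Proposition 1.4, $V'\simeq S^n$. We must compute $H_*(V,V')$, whose chain complex is free on $P$.

Fix a regular simplex $X^0=\{x_0,\dots,x_{n+1}\}$ in $S^n$: $\langle x_i,x_j\rangle=-c_n$, so $|x_i-x_j|^2=2+2c_n$ and $|x_i-x_j|>1.4$ for $i\ne j$. Any $n+1$ of the $x_i$ form a basis of $\mathbb R^{n+1}$, and $\sum x_i=0$. For a permutation $\varphi$ of $\{0,\dots,n+1\}$ let $\hat\varphi\in O(n+1)$ be given by $\hat\varphi x_i=x_{\varphi(i)}$; a transposition gives a reflection, so $\det\hat\varphi=\mathrm{sgn}\,\varphi$. Let $W=SO(n+1)$ and $\Gamma=\{\hat\varphi:\varphi\in A_{n+2}\}\subset W$. Then $M=M_n=W/\Gamma$, and $W\to M$ is a covering with deck group $\Gamma$ acting by right multiplication. A point $\mathfrak m=g\Gamma$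 of $M$ is a position of the regular simplex: put $X_{\mathfrak m}=gX^0$.

One would like to read $P$ as a family of $(n+1)$-cells indexed by $M$. The difficulty is that a simplex $\sigma\in P$ does not single out a point of $M$ in a way compatible with faces; it only singles out a small region $G(\sigma)$. We shall show that this region is contractible, that the simplices compatible with a small piece of $M$ form one relative $(n+1)$-cell up to homology, and combine the two facts in a double complex.

### 3.1. Simplices containing the origin hug a regular simplex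

**Lemma 3.1.** For $\varepsilon$ small and $\sigma\in P$ there is $g_0\in W$ such that each $a\in\sigma$ is within $C\varepsilon$ of some $g_0x_i$, and every $i$ occurs. In particular simplices in $P$ have dimension $\ge n+1$.

*Proof.* **Step 1. Find $n+2$ points of $\sigma$ with almost correct inner products.** By Carathéodory, $0=\sum\lambda_it_i$ with $t_1,\dots,t_{m'}\in\sigma$ affinely independent, $\lambda_i>0$, $\sum\lambda_i=1$, $m'\le n+2$. Put $c'=c_n+\varepsilon$. In (1) all terms on the left are nonnegative, so $\frac1{m'}\le\sum\lambda_i^2\le\frac{c'}{1+c'}$. If $c'<\frac1n$, the right side is $<\frac1{n+1}$, which forces $m'=n+2$. Since $\frac{c_n}{1+c_n}=\frac1{n+2}$ and $\frac{d}{dc}\frac c{1+c}\le1$ for $c\ge0$,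
$$\sum\Big(\lambda_i-\frac1{n+2}\Big)^2=\sum\lambda_i^2-\frac1{n+2}\le\frac{c'}{1+c'}-\frac{c_n}{1+c_n}\le\varepsilon ,$$
so $\lambda_i\ge\frac1{2(n+2)}$ for $\varepsilon$ small. By $\sum\lambda_i^2\ge\frac1{n+2}$, the right side of (1) is at most $c_n+\varepsilon-\frac{1+c_n+\varepsilon}{n+2}\le\varepsilon$, because $\frac{1+c_n}{n+2}=c_n$. So each term satisfies $0\le\lambda_i\lambda_j(\langle t_i,t_j\rangle+c_n+\varepsilon)\le\varepsilon$, and hence $|\langle t_i,t_j\rangle+c_n|\le4(n+2)^2\varepsilon$ for $i\ne j$.

**Step 2. Match these points with a regular simplex.** Relabel the $t_i$ by $0,\dots,n+1$. Let $L$ be the linear map with $Lx_i=t_i$ for $i\le n$. Then $\langle Lx_i,Lx_j\rangle-\langle x_i,x_j\rangle=O(\varepsilon)$ on a fixed basis, so $\|L^TL-I\|\le C_1\varepsilon$. Polar decomposition gives $L=g(L^TL)^{1/2}$ with $g\in O(n+1)$, and $\|L-g\|=\|(L^TL)^{1/2}-I\|\le\|L^TL-I\|\le C_2\varepsilon$ because $|\sqrt s-1|\le|s-1|$ for $s\ge0$. So $|t_i-gx_i|\le C_2\varepsilon$ for $i\le n$. Also $\langle t_{n+1},gx_i\rangle=\langle t_{n+1},t_i\rangle+O(\varepsilon)=-c_n+O(\varepsilon)=\langle gx_{n+1},gx_i\rangle+O(\varepsilon)$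 for $i\le n$. As $gx_0,\dots,gx_n$ is a basis congruent to a fixed one, $|t_{n+1}-gx_{n+1}|\le C_3\varepsilon$.

**Step 3. Every other point of $\sigma$ is near a vertex.** Let $z\in\sigma$ and write $z=\sum\mu_igx_i$ with $\sum\mu_i=1$. Then $\langle z,gx_i\rangle=\mu_i-c_n(1-\mu_i)=\mu_i(1+c_n)-c_n$. Since $\langle z,t_i\rangle>-(c_n+\varepsilon)$ and $|t_i-gx_i|=O(\varepsilon)$, we get $\mu_i\ge-C_4\varepsilon$. Further $1=|z|^2=(1+c_n)\sum\mu_i^2-c_n(\sum\mu_i)^2$ gives $\sum\mu_i^2=1$. So $\mu_i\le1$ and $\sum\mu_i(1-\mu_i)=0$, with all terms $\ge-2C_4\varepsilon$ (a negative term has $-C_4\varepsilon\le\mu_i<0$ and $1-\mu_i\le2$). Hence all $\mu_i(1-\mu_i)$ are $O(\varepsilon)$. One of $|\mu_i|,|1-\mu_i|$ is $\ge\frac12$, so $\mu_i$ is $O(\varepsilon)$-close to $0$ or $1$. Since $\sum\mu_i=1$, exactly one $\mu_i$ is near $1$, and $|z-gx_i|=O(\varepsilon)$ for that $i$.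

**Step 4. Make $g$ a rotation.** Every $i$ occurs, by means of $t_i$. If $\det g=-1$, replace $g$ by $g\hat\varphi$ with $\varphi$ odd; the set $gX^0$ is unchanged. So $\sigma$ has at least $n+2$ points. $\square$

Now set
$$\eta=\sqrt{\varepsilon/8},\qquad\text{so } \varepsilon=8\eta^2 .$$
For $\varepsilon$ small, $100\,C\varepsilon\le\eta$ and $\eta$ is as small as needed. So there are two separate lengths: $\sigma\in P$ fits a regular simplex up to $C\varepsilon$, and we allow the much larger tolerance $\eta$. We use two consequences of $\eta$ being small.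

First, *if $|t_i-gx_i|<\eta$ for all $i$ and some $g\in W$, then $0\in\mathrm{conv}\{t_i\}$.* Indeed the linear system $\sum\mu_it_i=0$, $\sum\mu_i=1$ is a small perturbation of the system for $t_i=gx_i$. The latter is invertible (the $gx_i$ are affinely independent and span) with solution $\mu_i=\frac1{n+2}$, so the perturbed system has a solution with all $\mu_i>0$.

Second,
$$\text{if } g,g'\in W\text{ and }|gx_i-g'x_{\varphi(i)}|\le2\eta\text{ for all }i,\text{ then }\varphi\text{ is even.}\tag{2}$$
Indeed $L=g^{-1}g'\hat\varphi$ is orthogonal with $|Lx_i-x_i|\le2\eta$, so $\|L-I\|<2$ and $L$ has no eigenvalue $-1$. So $1=\det L=\mathrm{sgn}\,\varphi$.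

### 3.2. The region of positions compatible with one simplex

For $\sigma\in P$ let
$$G(\sigma)=\{\mathfrak m\in M:\text{every }a\in\sigma\text{ is at distance }<\eta\text{ from the set }X_{\mathfrak m}\}.$$
This is open, and $G(\tau)\subset G(\sigma)$ for $\sigma\subset\tau$.

**Lemma 3.2.** $G(\sigma)$ is contractible.

*Proof.* **Step 1. Lift $G(\sigma)$ to $W$, where one can write formulas.** Take $g_0$ from Lemma 3.1 and labels $i(a)$ with $|a-g_0x_{i(a)}|\le C\varepsilon$; all labels occur. Let $g\Gamma\in G(\sigma)$. Each $a\in\sigma$ is within $\eta$ of exactly one point of $gX^0$. Equally labelled points of $\sigma$ have distance $\le2C\varepsilon$, so they are within $\eta$ of the same point of $gX^0$ (different points are $>1.4$ apart). Differently labelled points have distance $>1$, so they are near different points. Hence there is a permutation $\varphi$ with $|a-gx_{\varphi(i(a))}|<\eta$ for all $a$. Then $|g_0x_i-gx_{\varphi(i)}|\le\eta+C\varepsilon\le2\eta$ for all $i$, so $\varphi$ is even by (2). Thus $g\hat\varphi$ is the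 one and only element $g''$ of the coset with $|a-g''x_{i(a)}|<\eta$ for all $a\in\sigma$. So the covering $W\to M$ maps the open set
$$\tilde G=\{g\in W:|a-gx_{i(a)}|<\eta\ \forall a\in\sigma\}$$
bijectively, hence (being an open map) homeomorphically, onto $G(\sigma)$. Clearly $g_0\in\tilde G$.

**Step 2. Contract $\tilde G$ along one-parameter groups.** Let $g\in\tilde G$. Then $|gx_i-g_0x_i|\le\eta+C\varepsilon\le2\eta$ for all $i$, so $\|gg_0^{-1}-I\|=O(\eta)$ is small. The logarithm series $B=\log(gg_0^{-1})$ converges and depends continuously on $g$; $B$ is skew, since $(\log k)^T=\log k^{-1}=-\log k$; and $\|B\|\le C_5\eta\le\frac12$. We have $g=e^Bg_0$. It suffices to show that $e^{tB}g_0\in\tilde G$ for $t\in[0,1]$, since then $(g,t)\mapsto e^{tB}g_0$ contracts $\tilde G$ to $g_0$.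

Let $a\in\sigma$, $y=g_0x_{i(a)}$, $z=e^{tB}y$. As $e^{tB}$ is orthogonal and commutes with $B$, $|Bz|=|By|=:b$. Note $|y-a|\le C\varepsilon$ and $|z-y|=\big|\int_0^te^{sB}By\,ds\big|\le tb$. Also $\|e^{sB}-I\|\le|s|\,\|B\|$.

If $b\le\eta/2$, then $|z-a|\le tb+C\varepsilon<\eta$.

If $b>\eta/2$: from $e^By-y-By=\int_0^1(e^{sB}-I)By\,ds$ we get $|e^By-y|\ge b(1-\|B\|/2)\ge\frac34b$. But $e^By=gx_{i(a)}$ is within $\eta+C\varepsilon$ of $y$, so $b\le\frac43(\eta+C\varepsilon)\le\frac32\eta$. For $t\le\frac12$ this gives $|z-a|\le\frac34\eta+C\varepsilon<\eta$. For $t\in[\frac12,1]$ we show that $|z-a|$ increases. Write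
$$z-y=z-e^{-tB}z=tBz-\mathcal E,\qquad \mathcal E=\int_0^t(I-e^{-sB})Bz\,ds,\qquad|\mathcal E|\le\tfrac{t^2}2\|B\|b .$$
Since $\frac{d}{dt}z=Bz$,
$$\tfrac12\tfrac{d}{dt}|z-a|^2=\langle Bz,z-y\rangle+\langle Bz,y-a\rangle\ge tb^2\big(1-\tfrac t2\|B\|\big)-bC\varepsilon\ge b\big(\tfrac{tb}2-C\varepsilon\big)\ge b\big(\tfrac\eta8-C\varepsilon\big)>0 .$$
So on $[\frac12,1]$, $|z-a|$ is at most its value at $t=1$, which is $|gx_{i(a)}-a|<\eta$. $\square$

### 3.3. The simplices compatible with a small piece of $M$

For $h\in W$ let $N_h=\{g\in W:\|g-h\|<\eta/20\}$ and $O_h\subset M$ its image. The map $N_h\to O_h$ is a homeomorphism: it is open, and if $g,g\hat\varphi\in N_h$, then $\|\hat\varphi-I\|<\eta/10$, which forces $\varphi=1$.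

Let $s$ be a singular simplex of $M$ with image in some $O_h$. It lifts to $N_h$. Every other lift to $W$ is this one multiplied on the right by some $\hat\varphi\in\Gamma$, and lies in $N_h\hat\varphi=N_{h\hat\varphi}$. Choose a lift, with image $S\subset N_h$ for some $h$. Let
$$P_s=\{\sigma\in P:\mathrm{im}\,s\subset G(\sigma)\}.$$
If $\sigma\in P_s$ and a face $\sigma'$ of $\sigma$ is in $P$, then $\sigma'\in P_s$, because $G(\sigma)\subset G(\sigma')$. So $P_s$ spans a subcomplex $C_*(P_s)$ of $C_*(V,V')$.

**Lemma 3.3.** $H_p(C_*(P_s))$ is $\mathbb Z$ if $p=n+1$ and $0$ otherwise. There is a generator that is independent of the lift, and the inclusions $C_*(P_s)\subset C_*(P_{d_js})$ for the faces $d_js$ map generators to generators.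

*Proof.* **Step 1. Rewrite $C_*(P_s)$ as the chains of a pair.** For $0\le i\le n+1$ let
$$O_i=\{x\in S^n:|x-gx_i|<\eta\ \ \forall g\in S\}.$$
These sets are disjoint. Let $\sigma\in P_s$. For $g\in S$ each $a\in\sigma$ is within $\eta$ of exactly one $gx_i$, and $i$ does not depend on $g\in S$: for $g,g'\in S$ we have $|gx_j-g'x_j|<\eta/10$, so if $a$ were within $\eta$ of $gx_i$ and of $g'x_j$ with $i\ne j$, then $|gx_i-gx_j|<2.1\,\eta$, which is false. So $\sigma=\bigsqcup A_i$ with $A_i\subset O_i$. All $A_i$ are nonempty: by Lemma 3.1, $\sigma$ meets $n+2$ clusters such that points in distinct clusters have distance $>1$, while points of one $O_i$ have distance $<2\eta$; so $n+2$ distinct labels occur.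

Conversely let $\sigma\in V$, $\sigma=\bigsqcup A_i$ with $\emptyset\ne A_i\subset O_i$. Choose $t_i\in A_i$; then $0\in\mathrm{conv}\{t_i\}$ by the first consequence in 3.1, so $\sigma\in P$. Clearly $\mathrm{im}\,s\subset G(\sigma)$. So $\sigma\in P_s$. Therefore $C_*(P_s)=C_*(K,K')$, where $K=VR(\bigcup_iO_i;r)$ and $K'$ consists of the simplices of $K$ missing some $O_i$.

**Step 2. For $\emptyset\ne I\subset\{0,\dots,n+1\}$, $K_I=VR(\bigcup_{i\in I}O_i;r)$ is contractible; this is where $\varepsilon=8\eta^2$ is used.** Let $y_i=hx_i\in O_i$. For $a\in O_i$ and $\theta\in[0,1]$ let $a_\theta=\theta a+(1-\theta)y_i$ and $f_\theta(a)=a_\theta/|a_\theta|$. The set $O_i$ is the intersection of the caps $\{\langle x,gx_i\rangle>1-\eta^2/2\}$, $g\in S$; the point $a_\theta$ satisfies the same inequalities and $0<|a_\theta|\le1$. So $f_\theta(a)\in O_i$. Points in the same $O_i$ have positive product.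

Now let $a\in O_i$, $b\in O_j$, $i\ne j$, $\langle a,b\rangle>-(c_n+\varepsilon)$. Put $u=a-y_i$, $v=b-y_j$; then $|u|,|v|<\eta+\eta/20<2\eta$. Expanding $a_\theta=y_i+\theta u$, $b_\theta=y_j+\theta v$ and using $\langle y_i,y_j\rangle=-c_n$,
$$\langle a_\theta,b_\theta\rangle=\theta\langle a,b\rangle-(1-\theta)c_n-\theta(1-\theta)\langle u,v\rangle .$$
In the same way $|a_\theta|^2=1-\theta(1-\theta)|u|^2$, likewise for $b$, so $|a_\theta||b_\theta|\ge1-4\theta(1-\theta)\eta^2$. For $\theta>0$,
$$\langle a_\theta,b_\theta\rangle+(c_n+\varepsilon)|a_\theta||b_\theta|>(1-\theta)\big[\varepsilon-4\theta\eta^2(1+c_n+\varepsilon)\big]\ge(1-\theta)(\varepsilon-8\eta^2)=0,$$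
and for $\theta=0$ the left side equals $\varepsilon>0$. So $\langle f_\theta a,f_\theta b\rangle>-(c_n+\varepsilon)$ for all $\theta\in[0,1]$. By Lemma 1.1, on finite subcomplexes the inclusion $f_1$ is homotopic to $f_0$, which maps into the single simplex $\{y_i\}_{i\in I}$ of $K_I$. So $K_I$ is contractible by Lemma 1.2.

**Step 3. Compute the homology.** $K=K_{\{0,\dots,n+1\}}$ is contractible. $K'$ is the union of the $n+2$ subcomplexes $K_{\{0,\dots,n+1\}\setminus i}$. Their intersections are the $K_I$ with $I\ne\emptyset$, which are contractible, except that the intersection of all of them is empty. So the nerve is $\partial\Delta^{n+1}$, and $K'\simeq\partial\Delta^{n+1}$ by Lemma 1.3. Hence $H_p(K,K')\cong\tilde H_{p-1}(S^n)$, which is $\mathbb Z$ for $p=n+1$ and $0$ otherwise.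

**Step 4. Choose a generator.** The label map $\lambda:(K,K')\to(\Delta^{n+1},\partial\Delta^{n+1})$, sending $O_i$ to $i$, is simplicial. The simplex $hX^0=\{y_i\}$ lies in $K$, and $\lambda$ sends $\partial(hX^0)$ to the fundamental cycle. So $\lambda_*:H_n(K')\cong\mathbb Z\to H_n(\partial\Delta^{n+1})=\mathbb Z$ is surjective, hence an isomorphism. By the long exact sequences, $\lambda_*:H_{n+1}(K,K')\to H_{n+1}(\Delta^{n+1},\partial\Delta^{n+1})=\mathbb Z$ is an isomorphism. Take as generator the preimage of the class of $\Delta^{n+1}$ oriented by the order of the labels. Multiplying the lift on the right by $\hat\varphi\in\Gamma$ replaces $O_i$ by $O_{\varphi(i)}$, because $g\hat\varphi x_i=gx_{\varphi(i)}$. This is an even relabelling, so the generator does not change.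

For a face $d_js$ use the restricted lift. Its sets $O_i$ contain those of $s$, so the label map for $d_js$ restricts to that for $s$, and the generator of $s$ maps to the generator of $d_js$. $\square$

### 3.4. The double complex

Recall the standard fact on a first-quadrant double complex $T$. If the homology in the $q$-direction vanishes for $q\ne0$, then $H_k(\mathrm{Tot}\,T)$ is the $k$-th homology of the complex formed by the $q=0$ homology groups. If the homology in the $p$-direction vanishes for $p\ne p_0$, then $H_k(\mathrm{Tot}\,T)$ is the $(k-p_0)$-th homology of the complex formed by the $p=p_0$ homology groups.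

For open $U\subset M$ let $S_q^{\mathcal O}(U)$ be the free abelian group on singular $q$-simplices in $U$ contained in some $O_h$. Fix a total order on $S^n$ to orient simplices, and put
$$T_{p,q}=\bigoplus_{\sigma\in P,\ \dim\sigma=p}S_q^{\mathcal O}(G(\sigma)).$$
The horizontal differential is that of $C_*(V,V')$, with $G(\sigma)\subset G(\sigma')$ for faces $\sigma'\in P$ used to transport singular simplices. The vertical one is the singular boundary times $(-1)^p$.

**Step 1. Vertical homology first; this yields $H_*(V,V')$.** By the small-chains theorem (Hatcher, Prop. 2.21) for the open cover $\{O_h\cap G(\sigma)\}_h$ of $G(\sigma)$, and by Lemma 3.2, the homology in the $q$-direction is, for each $\sigma$, $\mathbb Z$ (via augmentation) for $q=0$ and $0$ otherwise. So $H_k(\mathrm{Tot}\,T)\cong H_k(V,V')$.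

**Step 2. Horizontal homology first; this yields $H_*(M)$.** A basis element of $T_{*,q}$ is a pair $(\sigma,s)$ with $\mathrm{im}\,s\subset G(\sigma)$. So $T_{*,q}=\bigoplus_sC_*(P_s)$, over singular $q$-simplices $s$ of $M$ lying in some $O_h$. By Lemma 3.3 the homology in the $p$-direction is $S_q^{\mathcal O}(M)$, concentrated in $p=n+1$. Because generators go to generators, the induced vertical boundary is, up to the global sign $(-1)^{n+1}$, the usual one. So $H_k(\mathrm{Tot}\,T)\cong H_{k-n-1}(M)$. Therefore
$$H_k(V,V')\cong H_{k-n-1}(M;\mathbb Z)\qquad\text{for all }k.\tag{3}$$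

**Step 3. The connecting map $\partial:H_{n+1}(V,V')\to H_n(V')$ is an isomorphism; we need it to pass from the pair to $V$.** By (3) the source is $H_0(M)=\mathbb Z$, and $H_n(V')\cong\mathbb Z$. For $g\in W$ the simplex $gX^0$ is in $P$, and it is a relative cycle since $P$ has no simplices of dimension $n$; $\partial[gX^0]=[\partial(gX^0)]$. The affine extension of the vertex map sends $|V'|$ to $\mathbb R^{n+1}\setminus0$, because $0\notin\mathrm{conv}\,\sigma$ for $\sigma\in V'$. Compose with radial projection to get a map $|V'|\to S^n$. It restricts to a homeomorphism from the boundary of the simplex $gX^0$ onto $S^n$, so it maps $[\partial(gX^0)]$ to a generator. So $H_n(V')\cong\mathbb Z\to H_n(S^n)=\mathbb Z$ is onto, hence an isomorphism, and $[\partial(gX^0)]$ generates $H_n(V')$. Thus $\partial$ is a surjection $\mathbb Z\to\mathbb Z$, hence an isomorphism.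

**Step 4. Read off $V$.** We use the exact sequence of $(V,V')$ and $H_j(V')=0$ for $j\ne0,n$. By (3), $H_j(V,V')=0$ for $j\le n$, so $\tilde H_j(V)=0$ for $j<n$; for $j=n$ and $j=n+1$ it vanishes by Step 3. For $j\ge n+2$, $H_j(V)\cong H_j(V,V')\cong H_{j-n-1}(M)$. As $\tilde H_0(M)=0$, this says $\tilde H_j(V)\cong\tilde H_{j-n-1}(M)$ for all $j$. Finally, simplices of $P$ have dimension $\ge n+1\ge3$, so $V$ and $V'$ have the same 2-skeleton. Hence $V$ is connected and $\pi_1(V)=\pi_1(V')=\pi_1(S^n)=0$. This proves the first statement of Theorem B.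

### 3.5. Low-degree homology of $SO(n+1)/A_{n+2}$

As $V$ is simply connected, Hurewicz says: if $\tilde H_j(V;\mathbb Z)=0$ for $j\le k$ and $H_{k+1}(V;\mathbb Z)\ne0$, then $\mathrm{conn}\,V=k$. So we need the first nonzero reduced homology group of $M$.

**Step 1. Reduce $H_1$ and $H_2$ to group homology.** Let $\tilde\Gamma\subset\mathrm{Spin}(n+1)$ be the preimage of $\Gamma$, a central extension of $A_{n+2}$ by $\{\pm1\}$. Then $M=\mathrm{Spin}(n+1)/\tilde\Gamma$ has universal cover $\mathrm{Spin}(n+1)$ and $\pi_1(M)=\tilde\Gamma$, and $\pi_2(M)=0$ since $\pi_2$ of a Lie group vanishes. By Hopf's exact sequence $\pi_2(M)\to H_2(M)\to H_2(\tilde\Gamma)\to0$, we have $H_i(M)\cong H_i(\tilde\Gamma)$ for $i\le2$.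

**Step 2. The case $n=2$.** $\tilde\Gamma$ is the binary tetrahedral group, with abelianization $\mathbb Z/3$. So $H_4(V)\cong H_1(M)=\mathbb Z/3$ is the first nonzero reduced homology group of $V$, and $\mathrm{conn}\,V=3$.

**Step 3. For $n\ge3$, $\tilde\Gamma$ is perfect, so $H_1(M)=0$.** $A_{n+2}$ is perfect, so $D=[\tilde\Gamma,\tilde\Gamma]$ maps onto it. Hence some lift of a product $\varphi$ of two disjoint transpositions is in $D$. If $\varphi=(0\,1)(2\,3)$, then $\hat\varphi$ is $-1$ exactly on the plane spanned by $x_0-x_1,\ x_2-x_3$ and the identity on its orthogonal complement. So its lifts are $\pm f_1f_2$ with $f_1,f_2$ an orthonormal basis of that plane, and $(f_1f_2)^2=-f_1^2f_2^2=-1$. So $-1\in D$. As $D$ contains the kernel and maps onto $A_{n+2}$, $D=\tilde\Gamma$.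

**Step 4. Compute $H_2(\tilde\Gamma)$ for $n\ge3$.** By Schur (1911), $H_2(A_k;\mathbb Z)=\mathbb Z/2$ for $k=5$ and $k\ge8$, and $\mathbb Z/6$ for $k=6,7$. Recall (Weibel, *An Introduction to Homological Algebra*, §6.9): a perfect group $G$ has a universal central extension $U\to G$, with kernel $H_2(G;\mathbb Z)$ and $H_1(U)=H_2(U)=0$; and a central extension of $G$ by a group $U$ with $H_1(U)=H_2(U)=0$ is universal. Let $U\to A_{n+2}$ be the universal central extension. It factors through $U\to\tilde\Gamma$. The image $D'$ satisfies $D'\cdot\{\pm1\}=\tilde\Gamma$, so $\tilde\Gamma=[\tilde\Gamma,\tilde\Gamma]=[D',D']\subset D'$, and $U\to\tilde\Gamma$ is onto. Its kernel lies in the central subgroup $\ker(U\to A_{n+2})$. So $U\to\tilde\Gamma$ is the universal central extension of $\tilde\Gamma$, and $H_2(\tilde\Gamma)=\ker(U\to\tilde\Gamma)$. This is the kernel of the surjection $H_2(A_{n+2})=\ker(U\to A_{n+2})\to\{\pm1\}$, a subgroup of index $2$. It is $0$ for $n=3$ and $n\ge6$, and $\mathbb Z/3$ for $n=4,5$.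

**Step 5. Conclude for $n=4,5$.** $H_{n+2}(V)\cong H_1(M)=0$ and $H_{n+3}(V)\cong H_2(M)\cong\mathbb Z/3$ is the first nonzero reduced homology group. So $\mathrm{conn}\,V=n+2$.

**Step 6. Conclude for $n=3$ and $n\ge6$ with $H_3$.** Here $\tilde H_j(V)=0$ for $j\le n+3$. Moreover $H_{n+4}(V;\mathbb Q)\cong H_3(M;\mathbb Q)$. By transfer, $H_3(M;\mathbb Q)$ is the group of coinvariants of $\Gamma$ on $H_3(SO(n+1);\mathbb Q)$. Right translation by an element of the connected group $SO(n+1)$ is homotopic to the identity, so $\Gamma$ acts trivially and $H_3(M;\mathbb Q)\cong H_3(SO(n+1);\mathbb Q)$.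

This is nonzero. The form $(x,y,z)\mapsto\mathrm{tr}([x,y]z)$ on the Lie algebra is alternating and $\mathrm{Ad}$-invariant, so it defines a bi-invariant 3-form $\omega$ on $SO(n+1)$. It is nonzero: as $n+1\ge3$, there are $x,y$ with $z=[x,y]\ne0$, and $\mathrm{tr}(z^2)<0$ for $z\neq0$ skew. Bi-invariant forms are closed: inversion multiplies a bi-invariant $k$-form by $(-1)^k$ (compare at the identity, where its derivative is $-1$), and commutes with $d$, so $d\omega=(-1)^k(-1)^{k+1}d\omega=-d\omega$. For a bi-invariant metric, $*\omega$ is bi-invariant too, hence closed. So $\omega$ is harmonic, and by Hodge theory its class in $H^3(SO(n+1);\mathbb R)$ is nonzero.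

Hence $H_{n+4}(V;\mathbb Z)\ne0$ and $\mathrm{conn}\,V=n+3$. This completes the proof of Theorem B. $\blacksquare$

## 4. A configuration with a positive stress

For the rest, fix $n\ge2$, $l\ge1$ and write $q=n-1$, $N=2l+1$, $\kappa=\kappa_l$, $c=c_{n,l}=\frac\kappa{1+q\kappa}$, $r_*=r_{n,l}$, $m=q+N=n+2l$. We build the $m$-point set $X$ and show: it is saturated (no further point can be added, Lemma 4.1), rigid (Lemma 4.5), and each proper part of it can be shortened (Lemma 4.6).

**Construction of $X$.** Write $\mathbb R^{n+1}=\mathbb R^2\oplus\mathbb R^q$. The $q\times q$ matrix with $1$ on the diagonal and $-c$ off it has eigenvalues $1+c$ and $1-(q-1)c=\frac{1+\kappa}{1+q\kappa}>0$. It is positive definite, so there is a basis $u_1,\dots,u_q$ of $\mathbb R^q$ of unit vectors with $\langle u_k,u_{k'}\rangle=-c$ for $k\ne k'$. Let $s=\sum u_k$; then $\langle u_k,s\rangle=1-(q-1)c$ and $|s|^2=q(1-(q-1)c)$. Let $w=s/|s|$, so $\langle u_k,w\rangle=|s|/q$. Let $h>0$ with $h^2=\frac{\kappa-c}{1+\kappa}\in(0,1)$, and $\rho=\sqrt{1-h^2}$. From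 $c=\frac\kappa{1+q\kappa}$,
$$h^2=\frac{q\kappa^2}{(1+q\kappa)(1+\kappa)}=\frac{qc^2}{1-(q-1)c},\qquad\text{hence}\qquad h\langle u_k,w\rangle=\frac{h|s|}q=c.\tag{4}$$
Let $e_j=(\cos\frac{2\pi j}N,\sin\frac{2\pi j}N)$, $j\in\mathbb Z/N$, $y_j=(\rho e_j,-hw)$, and
$$X=\{u_1,\dots,u_q,y_0,\dots,y_{N-1}\}\subset S^n.$$
The inner products are:

* $\langle u_k,u_{k'}\rangle=-c$ for $k\ne k'$, and $\langle u_k,y_j\rangle=-h\langle u_k,w\rangle=-c$;
* $\langle y_j,y_{j\pm l}\rangle=-\kappa\rho^2+h^2=-\kappa+h^2(1+\kappa)=-c$, since $\cos\frac{2\pi l}N=-\cos\frac\pi N=-\kappa$;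
* all other products of distinct $y$'s are $>-c$, since $\cos\frac{2\pi d}N>-\kappa$ for $d\ne\pm l$.

So $\mathrm{diam}\,X=r_*$. Call the pairs with product $-c$ *active*, and let $E$ be the set of active pairs. Each vertex lies in an active pair, and $X$ spans $\mathbb R^{n+1}$.

*Examples.* For $l=1$ all pairs are active and $X$ is the regular simplex. For $n=2$, $l=2$ we have $q=1$ and $c=h=\frac1{\sqrt5}$, so $X$ is the north pole with a regular pentagon at height $-\frac1{\sqrt5}$: one vertex from each antipodal pair of a regular icosahedron. For $n=3$, $l=2$, $X$ is a pentagon with two more points, seven points of diameter $\frac{3\pi}5$.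

**Lemma 4.1.** If $z\in S^n$ and $\langle z,x\rangle\ge-c$ for all $x\in X$, then $z\in X$.

*Proof.* We show $z\in\mathrm{conv}\,X$. This suffices, because a unit vector in the convex hull of a finite set of unit vectors belongs to that set.

Write $z=(v,a)$ and $a_0=-hw=-\frac h{|s|}\sum u_k$. The points $a_0,u_1,\dots,u_q$ are affinely independent, since the affine hull of the $u_k$ is where the coordinates in the basis $u_k$ have sum $1$, while those of $a_0$ have negative sum. So $a=\mu_0a_0+\sum_{k\ge1}\mu_ku_k$ with $\sum_{k\ge0}\mu_k=1$. As $\langle a_0,u_k\rangle=-c$, we get $\langle a,u_k\rangle=\mu_k-c(1-\mu_k)$, that is, $\langle a,u_k\rangle+c=\mu_k(1+c)$. So $\mu_k\ge0$ for $k\ge1$.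

The affine function $c-h\langle\cdot,w\rangle$ vanishes at each $u_k$ by (4). At $a_0$ it equals $c+h^2=\kappa-\kappa h^2=\kappa\rho^2$, because $h^2(1+\kappa)=\kappa-c$. So $c-h\langle a,w\rangle=\mu_0\kappa\rho^2$. The condition for $y_j$, $\rho\langle v,e_j\rangle-h\langle a,w\rangle\ge-c$, therefore reads $\langle v,e_j\rangle\ge-\mu_0\kappa\rho$. Since $\sum e_j=0$, some $\langle v,e_j\rangle\le0$, so $\mu_0\ge0$.

If $\mu_0=0$, all $\langle v,e_j\rangle\ge0$ with sum $0$, so all vanish and $v=0$. If $\mu_0>0$: since $N$ is odd, the edges of the polygon $\mathrm{conv}\{e_j\}$ have outward normals $-e_j$ at distance $\cos\frac\pi N=\kappa$ from $0$, so $\{v:\langle v,e_j\rangle\ge-\kappa\ \forall j\}=\mathrm{conv}\{e_j\}$. In either case $v=\mu_0\rho v'$ with $v'\in\mathrm{conv}\{e_j\}$, and $z=\mu_0(\rho v',a_0)+\sum_{k\ge1}\mu_k(0,u_k)\in\mathrm{conv}\,X$. $\square$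

**Lemma 4.2 (positive stress).** There are $w_{xx'}>0$ $(xx'\in E)$ and $\lambda_x\in\mathbb R$ with $\sum_{x':xx'\in E}w_{xx'}x'=-\lambda_xx$ for all $x\in X$.

*Proof.* Take weight $1$ on pairs $y_jy_{j\pm l}$, $\beta=2h(1+\kappa)/|s|$ on pairs $u_ky_j$, and $\alpha=N\beta h/|s|$ on pairs $u_ku_{k'}$. At $y_j$, using $e_{j+l}+e_{j-l}=-2\kappa e_j$, the sum is
$$\big(-2\kappa\rho e_j,\ (\beta|s|-2h)w\big)=\big(-2\kappa\rho e_j,\ 2\kappa hw\big)=-2\kappa y_j .$$
At $u_k$, using $\sum_jy_j=(0,-Nhw)$, it is $\alpha(s-u_k)-N\beta hw=-\alpha u_k$, because $\alpha s=N\beta hw$. (If $q=1$ there are no pairs $u_ku_{k'}$; then $s=w=u_1$ and the sum at $u_1$ is $-N\beta hu_1=-\alpha u_1$.) $\square$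

**The rigidity map.** Let
$$\mathcal R:\bigoplus_{x\in X}T_xS^n\to\mathbb R^E,\qquad\mathcal R(\dot x)_{xx'}=\langle\dot x,x'\rangle+\langle x,\dot x'\rangle .$$
It gives the rates of change of active products. For a small example, the regular triangle on $S^1$ has $\dot x_i=\tau_iJx_i$ with $J$ the rotation by $90^\circ$, and $\mathcal R=0$ forces all $\tau_i$ equal: only rotations preserve the products to first order. The same is true of $X$.

**Lemma 4.3 (infinitesimal rigidity).** $\ker\mathcal R=\{(Bx)_{x\in X}:B\text{ skew}\}$.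

*Proof.* The inclusion $\supseteq$ is clear. Let $\dot x\in\ker\mathcal R$. Since all pairs $u_ku_{k'}$ are active and $\dot u_k\perp u_k$, the linear map $L:U=\mathrm{span}(u_k)\to\mathbb R^{n+1}$ with $Lu_k=\dot u_k$ satisfies $\langle Lu,u'\rangle+\langle u,Lu'\rangle=0$ on $U$. It extends to a skew $B$ on $\mathbb R^{n+1}$: for $v\in U^\perp$ let $Bv\in U$ be given by $\langle Bv,u\rangle=-\langle v,Lu\rangle$ for $u\in U$. (For $v,v'\in U^\perp$ both $\langle Bv,v'\rangle$ and $\langle v,Bv'\rangle$ are $0$.) Subtracting $(Bx)_x$ we may assume $\dot u_k=0$ for all $k$.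

The active pairs $u_ky_j$ give $\langle u_k,\dot y_j\rangle=0$, so $\dot y_j=(v_j,0)$, and $\dot y_j\perp y_j$ gives $v_j\perp e_j$, that is, $v_j=\tau_jJe_j$ with $J$ the rotation by $90^\circ$. As $\langle Je_j,e_{j+l}\rangle=\sin\frac{2\pi l}N=-\langle e_j,Je_{j+l}\rangle$, the active pair $y_jy_{j+l}$ gives $\rho(\tau_j-\tau_{j+l})\sin\frac{2\pi l}N=0$. The sine is nonzero and $\gcd(l,N)=1$, so all $\tau_j$ agree. Then $\dot x=\frac{\tau}{\rho}\big((J\oplus0)x\big)_x$, where $\tau$ is the common value. $\square$

**Lemma 4.4.** The annihilator of $\mathrm{im}\,\mathcal R$ in $\mathbb R^E$ is spanned by $(w_{xx'})$, which has full support.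

*Proof.* Since $X$ spans, $B\mapsto(Bx)_x$ is injective and $\dim\ker\mathcal R=\frac{n(n+1)}2$. There are $\frac{q(q-1)}2$ pairs $u_ku_{k'}$, $qN$ pairs $u_ky_j$ and $N$ active pairs of $y$'s. So, with $n=q+1$ and $m=q+N$,
$$|E|-1=\tfrac{q(q-1)}2+N(q+1)-1=(q+N)(q+1)-\tfrac{(q+1)(q+2)}2=mn-\tfrac{n(n+1)}2=\mathrm{rank}\,\mathcal R .$$
Hence the annihilator is one-dimensional. It contains $(w_{xx'})$, since $\sum_Ew_{xx'}\mathcal R(\dot x)_{xx'}=\sum_x\langle\dot x,\sum_{x'}w_{xx'}x'\rangle=-\sum_x\lambda_x\langle\dot x,x\rangle=0$. $\square$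

**Lemma 4.5 (local rigidity).** There is $\eta_1>0$ such that: if $x'\in S^n$ $(x\in X)$ satisfy $|x'-gx|\le\eta_1$ for all $x$ and some $g\in O(n+1)$, and $\langle x_1',x_2'\rangle\ge-c$ for all $x_1x_2\in E$, then $x'=g'x$ $(x\in X)$ for some $g'\in O(n+1)$.

*Proof.* Otherwise there is a sequence of such families, not congruent to $X$, with $\eta_1\to0$. Apply isometries so that for each family the identity minimizes $g\mapsto\sum_x|x'-gx|^2$ over the compact group $O(n+1)$. The minimum tends to $0$, so the families converge to $X$. Put $\delta_x=x'-x$; $\delta\ne0$. Differentiating $\sum|x'-e^{tB}x|^2$ at $t=0$ gives $\sum_x\langle\delta_x,Bx\rangle=0$ for all skew $B$. Let $\hat\delta$ be a subsequential limit of $\delta/|\delta|$. Then: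

* $\hat\delta_x\perp x$, since $2\langle x,\delta_x\rangle+|\delta_x|^2=|x'|^2-|x|^2=0$;
* $\hat\delta$ is orthogonal to all $(Bx)_x$, $B$ skew;
* $\mathcal R(\hat\delta)\ge0$ entrywise, since $0\le\langle x_1',x_2'\rangle-\langle x_1,x_2\rangle=\langle\delta_{x_1},x_2\rangle+\langle x_1,\delta_{x_2}\rangle+O(|\delta|^2)$ for $x_1x_2\in E$.

By Lemma 4.4, $\sum_Ew_{xx'}\mathcal R(\hat\delta)_{xx'}=0$ with all $w_{xx'}>0$, so $\mathcal R(\hat\delta)=0$. By Lemma 4.3, $\hat\delta=(Bx)_x$ for some skew $B$. So $\hat\delta$ is orthogonal to itself, contradicting $|\hat\delta|=1$. $\square$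

**Lemma 4.6.** For each nonempty proper $F\subset X$ there are $v_x\in T_xS^n$ $(x\in F)$, $|v_x|\le1$, with $\langle v_x,x'\rangle+\langle x,v_{x'}\rangle>0$ for all active pairs $xx'$ in $F$.

*Proof.* If $F$ contains no active pair, take $v_x=0$. Otherwise recall Gordan's theorem: for a real matrix $A$, either $Av>0$ (entrywise) has a solution, or there is $\mu\ge0$, $\mu\ne0$, with $\mu^TA=0$. So if no $(v_x)$ exists, there is a nonzero nonnegative vector supported on the active pairs inside $F$ which annihilates $\mathrm{im}\,\mathcal R$ (those entries of $\mathcal R(\dot x)$ depend only on $\dot x$, $x\in F$). A vertex outside $F$ lies in an active pair, so the support is a proper subset of $E$. This contradicts Lemma 4.4. Rescale a solution to get $|v_x|\le1$. $\square$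

## 5. A mod 2 cocycle that counts near-copies of $X$

Let $\mathrm{sep}=\min_{x\ne x'}|x-x'|$ over $X$, and fix $0<\eta<\min(\eta_1,\mathrm{sep}/8)$. (This $\eta$ has nothing to do with that of Section 3.) Let $\mathcal N$ be the set of $m$-point sets $\sigma=\{\sigma(x)\}_{x\in X}\subset S^n$ that admit a labelling and a $g\in O(n+1)$ with $|\sigma(x)-gx|<\eta$ for all $x$. Distinct points of such a $\sigma$ have distance $>\mathrm{sep}-2\eta>6\eta$.

**Lemma 5.1.** (i) No simplex of $VR(S^n;r_*)$ is in $\mathcal N$.

(ii) For all $r'>r_*$ close to $r_*$: if $\sigma\in\mathcal N$ is labelled as above, $\mathrm{diam}\,\sigma<r'$, and $z\in S^n$ has distance $<r'$ to all points of $\sigma$, then for some $g\in O(n+1)$, $|\sigma(x)-gx|<\eta/4$ for all $x$, and $|z-gx_1|<\eta/4$ for some $x_1\in X$.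

*Proof.* (i) In such a simplex all products are $>-c$. By Lemma 4.5 it would be congruent to $X$, hence of diameter $r_*$, which is not $<r_*$.

(ii) Otherwise take $r'_k\downarrow r_*$ with counterexamples $\sigma_k,z_k$. After isometries we may assume $|\sigma_k(x)-x|<\eta$, and after passing to subsequences $\sigma_k(x)\to\sigma_\infty(x)$ and $z_k\to z_\infty$. Then $|\sigma_\infty(x)-x|\le\eta<\eta_1$, and all products $\langle\sigma_\infty(x),\sigma_\infty(x')\rangle$ and $\langle z_\infty,\sigma_\infty(x)\rangle$ are $\ge-c$. By Lemma 4.5, $\sigma_\infty(x)=g'x$ for all $x$, for some $g'\in O(n+1)$. By Lemma 4.1, applied to $g'^{-1}z_\infty$, we get $z_\infty\in g'X$. So $g=g'$ has the required property for large $k$, a contradiction. $\square$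

Fix any $r'\in(r_*,\pi)$ as in (ii). Let $\chi$ be the $(m-1)$-cochain mod 2 on $VR(S^n;r')$ equal to $1$ exactly on the simplices in $\mathcal N$.

**Lemma 5.2.** $\chi$ is a cocycle.

*Proof.* Let $\tau$ be an $m$-simplex; we count its faces in $\mathcal N$. If there are none, then $(\delta\chi)(\tau)=0$. Otherwise $\tau=\sigma\cup\{z\}$ with $\sigma\in\mathcal N$; take $g,x_1$ from Lemma 5.1(ii). The face $\tau\setminus z=\sigma$ is in $\mathcal N$. So is $\tau\setminus\sigma(x_1)$, with $z$ labelled $x_1$. All other faces contain both $z$ and $\sigma(x_1)$, which have distance $<\eta/2$, so they are not in $\mathcal N$. The count is $2$, and $(\delta\chi)(\tau)=0$. $\square$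

## 6. Pushing the boundary of $X$ below $r_*$

For $\zeta>0$ and nonempty proper $F\subset X$, let $K^\zeta(F)$ be the complex of finite nonempty $\sigma\subset\bigcup_{x\in F}\{a\in S^n:|a-x|<\zeta\}$ with all inner products $>-c$. It is a subcomplex of $VR(S^n;r_*)$. The sets $\{|a-x|<\zeta\}$ are called clusters.

**Lemma 6.1.** There are $C_0>1$ and $\zeta_*>0$ such that for all nonempty proper $F\subset X$ and all $\zeta$ with $C_0\zeta\le\zeta_*$, the inclusion $K^\zeta(F)\to K^{C_0\zeta}(F)$ is zero on reduced homology.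

*Proof.* **Step 1. Fix constants.** Fix $v_x$ as in Lemma 4.6 for each of the finitely many $F$. Let $\theta\in(0,1]$ be a lower bound for all the positive numbers occurring there. Let $g_0\in(0,1]$ be such that non-active pairs of distinct points of $X$ have product $\ge-c+g_0$. Put $C_0=2+10/\theta$ and $S=5\zeta/\theta$. Choose $\zeta_*$ so small that for $C_0\zeta\le\zeta_*$ we have: clusters of radius $C_0\zeta$ about the points of $X$ are disjoint; $S\le\theta/2\le\frac12$; $S+4\zeta\le\theta$; $2S\zeta<1$; $2(\zeta+2S)<g_0$; and $\frac52\zeta<c$.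

Radial projection to $S^n$ is 2-Lipschitz outside the ball of radius $\frac12$: if $\vartheta$ is the angle between $p$ and $p'$, then $|p-p'|^2\ge2|p||p'|(1-\cos\vartheta)=|p||p'|\,\big|\frac p{|p|}-\frac{p'}{|p'|}\big|^2$.

**Step 2. Move all points along the $v_x$, keeping every edge.** For $a$ in the cluster of $x\in F$ let $f_t(a)=\frac{a+tv_x}{|a+tv_x|}$, $0\le t\le S$. As $|a+tv_x|\ge1-t\ge\frac12$, we have $|f_t(a)-a|\le2t$. So all points stay within $\zeta+2S<C_0\zeta$ of $x$.

Let $\langle a,b\rangle>-c$ with $a,b$ in the clusters of $x,x'$. If $x=x'$ or $xx'\notin E$, then $\langle f_ta,f_tb\rangle$ is within $2(\zeta+2S)<g_0$ of $\langle x,x'\rangle\ge-c+g_0$, hence $>-c$. If $xx'\in E$, put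
$$N_0=\langle a+tv_x,b+tv_{x'}\rangle>-c+t(\theta-2\zeta)-t^2\qquad(t\ge0).$$
Here we used $\langle v_x,b\rangle+\langle a,v_{x'}\rangle\ge\langle v_x,x'\rangle+\langle x,v_{x'}\rangle-2\zeta\ge\theta-2\zeta$. Since $v_x\perp x$, $|\langle a,v_x\rangle|=|\langle a-x,v_x\rangle|\le\zeta$, so $|a+tv_x|^2\ge1-2t\zeta$, and likewise for $b$. If $N_0\ge0$, then $\langle f_ta,f_tb\rangle\ge0>-c$. If $N_0<0$, then $\langle f_ta,f_tb\rangle\ge N_0/(1-2t\zeta)$. This is $>-c$ provided $N_0>-c+2ct\zeta$, which holds because $t(\theta-2\zeta-t)\ge2ct\zeta$; indeed $t+4\zeta\le\theta$ and $c<1$.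

By Lemma 1.1 (with $\gamma=-c$ and $Y$ the union of the clusters of radius $C_0\zeta$), the inclusion $f_0$ is homotopic to $f_S$ in $K^{C_0\zeta}(F)$ on each finite subcomplex.

**Step 3. After the motion everything collapses to one simplex.** Let $p_x=f_S(x)$. For $xx'\in E$,
$$\langle x+Sv_x,x'+Sv_{x'}\rangle\ge-c+S\theta-S^2\ge-c+\tfrac{S\theta}2=-c+\tfrac52\zeta<0 .$$
Here the last number is meant: $-c+\frac52\zeta$ is negative. Both norms are $\ge1$, since $v_x\perp x$. If the product on the left is $\ge0$, then $\langle p_x,p_{x'}\rangle\ge0$; if it is negative, dividing by a number $\ge1$ does not decrease it. Either way $\langle p_x,p_{x'}\rangle\ge-c+\frac52\zeta$. By the Lipschitz bound $|f_S(a)-p_x|\le2|a-x|<2\zeta$ for $a$ in the cluster of $x$. So $\langle f_S(a),p_{x'}\rangle\ge-c+\frac52\zeta-2\zeta>-c$. For $x=x'$ or non-active pairs, the points $f_S(a),p_x$ are within $\zeta+2S$ of $x$, so the corresponding products are again within $2(\zeta+2S)<g_0$ of $\langle x,x'\rangle$ and hence $>-c$.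

So $\{p_x\}_{x\in F}$ is a simplex of $K^{C_0\zeta}(F)$, and on each finite subcomplex $f_S$ is contiguous to the map $a\mapsto p_x$, whose image lies in this simplex. Hence the inclusion of each finite subcomplex of $K^\zeta(F)$ into $K^{C_0\zeta}(F)$ is null-homotopic. Every cycle lies in a finite subcomplex, so the inclusion is zero on reduced homology. $\square$

**Proof of Theorem C.** Chains have $\mathbb Z/2$-coefficients, and a finite set also denotes the simplex on it. Put $\zeta_k=C_0^{k-1}\zeta_1$, with $\zeta_1$ so small that $\zeta_{m-1}\le\min(\zeta_*,\eta/2)$ and $-c-2\zeta_{m-1}>\cos r'$; the latter is possible since $\cos r'<-c$.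

**Step 1. Chains $w_F$ below $r_*$ that replace the faces $F$ of $X$.** We construct, for nonempty proper $F\subset X$, chains $w_F\in C_{|F|-1}(K^{\zeta_{|F|}}(F))$ with
$$w_{\{x\}}=x,\qquad\partial w_F=\sum_{x\in F}w_{F\setminus x}\quad(|F|\ge2).$$
Induct on $|F|$. The right side lies in $K^{\zeta_{|F|-1}}(F)$. It is a reduced cycle: for $|F|\ge3$ its boundary is $\sum_x\sum_{x'\ne x}w_{F\setminus\{x,x'\}}=0$, as each term occurs twice; for $|F|=2$ it is a sum of two vertices, with augmentation $0$. By Lemma 6.1 with $\zeta=\zeta_{|F|-1}$ (note $C_0\zeta_{|F|-1}=\zeta_{|F|}\le\zeta_{m-1}\le\zeta_*$) it bounds in $K^{\zeta_{|F|}}(F)$.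

**Step 2. Chains $D_F$ that connect $F$ with $w_F$.** Let $\Delta_F$ be the full simplex on $\bigcup_{x\in F}\{a\in S^n:|a-x|<\zeta_{m-1}\}$. It is acyclic, and it is a subcomplex of $VR(S^n;r')$, because products of its vertices are $\ge-c-2\zeta_{m-1}>\cos r'$. It contains $F$ and $w_F$. We construct $D_F\in C_{|F|}(\Delta_F)$ with $D_{\{x\}}=0$ and
$$\partial D_F=F+w_F+\sum_{x\in F}D_{F\setminus x}\quad(|F|\ge2).$$
Induct on $|F|$; we must check that the right side is a cycle. For $|F|\ge3$ its boundary is
$$\sum_x(F\setminus x)+\sum_xw_{F\setminus x}+\sum_x\big((F\setminus x)+w_{F\setminus x}\big)+\sum_x\sum_{x'\ne x}D_{F\setminus\{x,x'\}}=0 ,$$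
the double sum canceling mod 2. For $F=\{x,x'\}$ the $D$-terms are $0$, and $\partial F+\partial w_F=(x+x')+(x+x')=0$. The cycle has positive degree $|F|-1$, so it bounds in the acyclic complex $\Delta_F$.

**Step 3. The pushed boundary of $X$.** Since $\mathrm{diam}\,X=r_*<r'$, $X$ is an $(m-1)$-simplex of $VR(S^n;r')$. The same computation gives
$$\partial\Big(X+\sum_{x\in X}D_{X\setminus x}\Big)=\sum_{x\in X}(X\setminus x)+\sum_{x\in X}\big((X\setminus x)+w_{X\setminus x}\big)=\sum_{x\in X}w_{X\setminus x}=:z .$$
So $z$ is a reduced $(m-2)$-cycle, and it lies in $VR(S^n;r_*)$.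

**Step 4. Close up and evaluate $\chi$.** Suppose $\tilde H_{m-2}(VR(S^n;r_*);\mathbb Z/2)=0$. Then $z=\partial y$ with $y\in C_{m-1}(VR(S^n;r_*))$, and
$$Z=X+\sum_{x\in X}D_{X\setminus x}+y$$
is an $(m-1)$-cycle in $VR(S^n;r')$. First, $\chi(X)=1$, since $X\in\mathcal N$. Next, $\chi(y)=0$ by Lemma 5.1(i). Finally, every $m$-point simplex of $\Delta_{X\setminus x}$ has two vertices in one of the $m-1$ clusters, at distance $<2\zeta_{m-1}\le\eta$. Points of a set in $\mathcal N$ are more than $6\eta$ apart, so this simplex is not in $\mathcal N$, and $\chi(D_{X\setminus x})=0$. Hence $\chi(Z)=1$. As $\chi$ is a cocycle by Lemma 5.2, $Z$ is not a boundary, and $H_{m-1}(VR(S^n;r');\mathbb Z/2)\ne0$. Here $r'$ was any scale larger than $r_*$ and sufficiently close to it. $\blacksquare$
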